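\title{Connectivity of random unlabeled graphs in bridge-addable classes}

\begin{abstract}
A class of graphs is bridge-addable if it is closed under adding an edge between two components. We prove that a uniformly random unlabeled graph on $n$ vertices from such a class is connected with probability at least $\frac{2}{39\cdot 9^{11}}$, for every class and every $n$. A weighted form of the result gives exponential tails for the number of components, with a sharp rate given by the growth rate of the number of unlabeled trees. The proof is a double counting argument in which new edges are placed so that they can be found again by walking along a longest path of the tree formed by the bridges.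
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and classes of graphs are closed under isomorphism. A class $\mathcal A$ is \emph{bridge-addable} if $G+xy\in\mathcal A$ whenever $G\in\mathcal A$ and the vertices $x,y$ lie in different components of $G$. The new edge lies on no cycle, so forests, bipartite graphs and triangle-free graphs form bridge-addable classes. An \emph{unlabeled graph} is an isomorphism class of graphs. We write $\mathcal A_n$ for the finite set of unlabeled graphs on $n$ vertices in $\mathcal A$, and $\mathcal C_n\subseteq\mathcal A_n$ for the set of connected ones; $\kappa(G)$ and $e(G)$ are the numbers of components and of edges of $G$.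

In a bridge-addable class every disconnected graph can be turned into a connected one without leaving the class, and one may ask whether this forces the connected graphs to be numerous. The problem list \cite{Problems} contains the following conjecture: \emph{there is a constant $c>0$ such that, for every bridge-addable class $\mathcal A$ and every $n$ with $\mathcal A_n\ne\emptyset$, a graph drawn uniformly at random from $\mathcal A_n$ is connected with probability at least $c$.} We prove it.

\begin{theorem}\label{thm:main}
For every bridge-addable class $\mathcal A$ and every $n$ with $\mathcal A_n\ne\emptyset$,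
\[
|\mathcal C_n|\ \ge\ \frac{2}{39\cdot 9^{11}}\,|\mathcal A_n| .
\]
\end{theorem}

The constant is not optimized. We do not determine the best value of $c$, but we show in Section~\ref{sec:limits} that it is at most $11/37$.

\subsection*{What labels give, and what is lost without them}
For labeled graphs a short count settles the question. Let $g_m$ be the number of graphs in $\mathcal A$ with vertex set $\{1,\dots,n\}$ and $m$ components. Since $\binom{a+b-1}{2}-\binom a2-\binom b2=(a-1)(b-1)\ge0$ for $a,b\ge1$, a graph with $m+1$ components has at most $\binom{n-m}2$ pairs of vertices inside components, hence at least $\binom n2-\binom{n-m}2\ge m(n-m)$ pairs that can be joined by a new edge. A graph with $m$ components has at most $n-m$ bridges, because a spanning forest has $n-m$ edges and contains all of them. So $m(n-m)g_{m+1}\le(n-m)g_m$, which gives $g_{m+1}\le g_1/m!$, and a random labeled graph of the class is connected with probability at least $1/e$.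

Without labels, symmetry spoils this count. The graph $K_a\cup K_b$ offers $ab$ pairs of vertices, but all of them produce the same unlabeled graph, while the path $P_n$ on $n$ vertices arises from $\lfloor n/2\rfloor$ different unlabeled graphs $P_a\cup P_{n-a}$. The conclusion of the count fails as well. Among the forests on $n\ge2$ vertices exactly one has $n$ components and exactly one has $n-1$, so adding one edge at a time does not always gain a factor smaller than $1$. Nor is the decay factorial. Let $t_N$ be the number of unlabeled trees on $N$ vertices. Otter \cite{Otter} proved that $t_N\sim K\rho^{-N}N^{-5/2}$ with $K>0$ and $\rho=0.3383\ldots$; we use only the consequence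
\begin{equation}\label{eq:otter}
\lim_{N\to\infty}\frac{t_{N}}{t_{N+1}}=\rho .
\end{equation}
A tree on $n-m$ vertices together with $m$ isolated vertices is a forest with $m+1$ components, so for fixed $m$ and large $n$ the number of such forests is at least $t_{n-m}\approx\rho^m t_n$. Forests are the natural test case: they form the smallest bridge-addable class that contains the edgeless graphs. The best one can hope for is therefore a geometric decay in the number of components at rate $\rho$, and this is what holds.

\subsection*{The weighted theorem}
Call a function $v:\mathcal A_n\to[0,\infty)$ a \emph{monotone weight} if $v(G)\le v(G+xy)$ whenever $G\in\mathcal A_n$ and $x,y$ lie in different components of $G$.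

\begin{theorem}\label{thm:weighted}
For each $\lambda\in(0,1/\rho)$ there is a constant $C(\lambda)<\infty$ such that for every bridge-addable class $\mathcal A$, every $n$ and every monotone weight $v$ on $\mathcal A_n$,
\[
\sum_{G\in\mathcal A_n}v(G)\lambda^{\kappa(G)}\ \le\ C(\lambda)\sum_{G\in\mathcal C_n}v(G).
\]
For $\lambda\ge1/\rho$ no such constant exists, even with $v\equiv1$.
\end{theorem}

\begin{corollary}\label{cor:conseq}
Let $\mathcal A$ range over bridge-addable classes and $n$ over integers with $\mathcal A_n\neq\emptyset$.
\begin{itemize}
\item[(a)] For each $\lambda\in(0,1/\rho)$ there is a constant $C'(\lambda)$, independent of $\mathcal A$ and $n$, such that a uniformly random $G\in\mathcal A_n$ satisfies $P(\kappa(G)\ge m)\le C'(\lambda)\lambda^{-m}$ for all $m$. The rate is sharp: there is an absolute $c>0$ such that for forests $\liminf_{n\to\infty}P(\kappa(G)\ge m+1)\ge c\rho^m$ for every $m$, so no such constant exists for $\lambda>1/\rho$.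
\item[(b)] Let $G\in\mathcal A_n$ be drawn with probability proportional to $s^{e(G)}$. For each fixed $s>\rho$, the graph $G$ is connected with probability at least $c(s)>0$, uniformly in $\mathcal A$ and $n$. For $0<s\le\rho$ this fails: for forests the probability tends to $0$ as $n\to\infty$.
\end{itemize}
\end{corollary}

\subsection*{The method}
We keep the double counting and supply, in place of labels, a ruler that isomorphisms respect: a longest path in the tree formed by the bridges of a component (Section~\ref{sec:bridge}). New edges are always placed so that every longest path of the resulting tree runs through a new edge, and a single number then suffices to find the new edges again. If all components have long rulers, positions along the rulers give many inequivalent ways of adding one edge, and this gains a factor smaller than $1$ (Section~\ref{sec:long}). Components with short rulers may be very symmetric; we attach all $N$ components of a given ruler length at once, in the shape of a tree on $N$ nodes, and the variety comes from the number of shapes (Section~\ref{sec:short}). This is how $\rho$ enters. A bounded number of rounds of the second kind, each costing a constant factor,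 reduces the problem to the first kind (Section~\ref{sec:proofs}).

\section{Bridge trees and weight splitting}\label{sec:bridge}

A \emph{bridge} of a graph is an edge whose deletion increases the number of components; equivalently, an edge that lies on no cycle. Let $C$ be a connected graph. A \emph{blob} of $C$ is a component of the graph obtained from $C$ by deleting all bridges. The \emph{bridge tree} $B(C)$ has the blobs as nodes and the bridges as edges. It is a tree: it is connected because $C$ is, and a loop, a pair of parallel edges or a cycle in $B(C)$, completed by paths inside blobs, would give a cycle of $C$ through a bridge. We say \emph{vertices} for graphs and \emph{nodes} for bridge trees and other auxiliary trees.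

Paths are always measured by their number of nodes. For a tree $T$ let $L(T)$ be the number of nodes on a longest path, and define the \emph{span} of a connected graph $C$ as $L(C)=L(B(C))$. (A tree is its own bridge tree, so the two uses of $L$ agree.) Thus $L(C)=1$ exactly when $C$ has no bridge, as for $K_1$ and for $K_a$ with $a\ge3$, and $L(P_n)=n$.

If $x\in C$ and $y\in D$ lie in different components and the edge $xy$ is added, the set of cycles does not change. Hence $xy$ becomes a bridge, no other bridge and no blob changes, and
\begin{equation}\label{eq:join}
B(C\cup D+xy)=B(C)\cup B(D)+\text{(an edge from the blob of $x$ to the blob of $y$)}.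
\end{equation}
So the operation that defines bridge-addable classes acts on bridge trees as the joining of two trees by an edge. The next lemma says when such an edge is visible from every longest path.

\begin{lemma}\label{lem:glue}
Let $T$ be obtained from disjoint trees $T_1,T_2$ by adding an edge $e=x_1x_2$ with $x_i\in T_i$. Let $r_i$ be the largest number of nodes on a path of $T_i$ starting at $x_i$, and suppose $r_1+r_2>\max(L(T_1),L(T_2))$. Then $L(T)=r_1+r_2$, and every longest path of $T$ consists of $r_1$ nodes of $T_1$, the edge $e$, and $r_2$ nodes of $T_2$.
\end{lemma}

\begin{proof}
A path that avoids $e$ lies in $T_1$ or in $T_2$ and has fewer than $r_1+r_2$ nodes. A path through $e$ consists of a path of $T_1$ ending at $x_1$ and a path of $T_2$ starting at $x_2$, so it has at most $r_1+r_2$ nodes, with equality only if the parts have $r_1$ and $r_2$ nodes; and such a path exists.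
\end{proof}

From now on fix a bridge-addable class $\mathcal A$, an integer $n$ and a monotone weight $v$ on $\mathcal A_n$. For $\mathcal S\subseteq\mathcal A_n$ and $\lambda>0$ put
\[
W_\lambda(\mathcal S)=\sum_{G\in\mathcal S}v(G)\lambda^{\kappa(G)} .
\]
For $\ell\ge1$ let $\mathcal A_n^{\ell}$ consist of the connected graphs in $\mathcal A_n$ and of the disconnected graphs in $\mathcal A_n$ all of whose components have span at least $\ell$. Then $\mathcal A_n=\mathcal A_n^1\supseteq\mathcal A_n^2\supseteq\dots\supseteq\mathcal C_n$.

Both counting arguments below have the same form. Each graph $G$ in some set $\mathcal S\subseteq\mathcal A_n$ comes with $d(G)\ge1$ \emph{moves} $(G,\omega)$. A move adds edges to $G$, each joining two different components at the moment it is added, and produces a graph $H(G,\omega)$. Then $H(G,\omega)\in\mathcal A_n$ and $v(H(G,\omega))\ge v(G)$; these are the only uses of bridge-addability and of monotonicity in the paper. Splitting the weight of $G$ equally among its moves gives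
\begin{equation}\label{eq:split}
W_\lambda(\mathcal S)=\sum_{H\in\mathcal A_n}\ \sum_{(G,\omega):\,H(G,\omega)=H}\frac{v(G)\lambda^{\kappa(G)}}{d(G)}
\le\sum_{H\in\mathcal A_n}v(H)\sum_{(G,\omega):\,H(G,\omega)=H}\frac{\lambda^{\kappa(G)}}{d(G)} ,
\end{equation}
and the task is to bound the inner sum by showing that little information beyond $H$ determines the move.

To define moves on unlabeled graphs, we fix a representative of each isomorphism class and make every choice below (of components, paths and vertices) once and for all in that representative; $H(G,\omega)$ is the isomorphism class of the graph so constructed. When we recover a move from $H$, we identify the constructed graph with the representative of $H$ by some isomorphism. Isomorphisms preserve components, bridges, blobs and spans, so every property proved for the constructed graph holds for the representative. To \emph{join} two blobs means to add an edge between a fixed vertex of the first and a fixed vertex of the second.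

\section{Components of large span: one edge at a time}\label{sec:long}

A component may have many automorphisms, but the nodes in the first half of a longest path of its bridge tree can be told apart by how far one can walk from them.

\begin{lemma}\label{lem:ecc}
Let $x_1,\dots,x_M$ be a longest path in a tree $T$ and let $1\le i\le(M+1)/2$. A longest path starting at $x_i$ has exactly $M-i+1$ nodes.
\end{lemma}

\begin{proof}
For $M=1$ the tree is a single node. Let $M\ge2$; then $i<M$. The path $x_i,\dots,x_M$ has $M-i+1$ nodes. Let $R$ be any path starting at $x_i$, with $r$ nodes, and consider the two components of $T-x_ix_{i+1}$. If $R$ avoids $x_{i+1}$, it stays in the component of $x_i$, so $x_M,\dots,x_{i+1}$ followed by $R$ is a path. Then $M-i+r\le M$, and $r\le i\le M-i+1$. If $R$ contains $x_{i+1}$, then $x_{i+1}$ is its second node, since paths in a tree are determined by their ends, and the rest of $R$ stays in the component of $x_{i+1}$. So $x_1,\dots,x_{i-1}$ followed by $R$ is a path, and $i-1+r\le M$.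
\end{proof}

Consider first $G=P_5\cup P_4$ with vertices $x_1,\dots,x_5$ and $y_1,\dots,y_4$, and add an edge $x_iy_j$ with $i,j\in\{1,2\}$. A longest path of the new tree runs from $y_4$ to $y_j$, crosses the new edge and ends at $x_5$. It has $p=5-j$ vertices in $P_4$ and $(5-j)+(6-i)$ vertices in all; for $(i,j)=(1,1),(1,2),(2,1),(2,2)$ the pair (total, $p$) is $(9,4),(8,3),(8,4),(7,3)$. Someone who is shown the new tree, the end of the longest path that lies in $P_4$, and the number $p$, finds the new edge as the $p$-th edge from that end, deletes it to see $G$, and computes $j$ from $p$ and $i$ from the total. The choice of the end cannot be dropped: for $P_4\cup P_4$ the moves $(1,2)$ and $(2,1)$ give isomorphic trees.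

In general, if the attached component has span $\ell$, there are about $\ell^2/4$ moves $(i,j)$, while recovery costs one number $p$ between $\ell/2$ and $\ell$. The inner sum of \eqref{eq:split} is then bounded by a tail of a series like $\sum_p p^{-2}$. It matters that both $i$ and $j$ vary: with $j$ alone the same estimate would lead to the divergent series $\sum_p p^{-1}$. It also matters that spans are large: the path $P_n$ with $n\ge4$ receives the full weights of $P_{n-1}\cup P_1$ and of $P_{n-2}\cup P_2$, each of which has a single move.

\begin{proposition}\label{prop:long}
Let $t\ge1$, and let $\mathcal U_m$ be the set of graphs in $\mathcal A_n^{2t}$ with exactly $m$ components, so that $\mathcal U_1=\mathcal C_n$. Then for all $m\ge1$,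
\[
W_1(\mathcal U_{m+1})\le q_t\,W_1(\mathcal U_m),\qquad\text{where}\quad q_t=\frac2t+\frac4{t+\frac12}<\frac6t .
\]
\end{proposition}

\begin{proof}
\emph{The moves.} Let $G\in\mathcal U_{m+1}$. Choose a component $C$ of largest span $M$ and another component $D$, of span $\ell$; then $M\ge\ell\ge2t$. Fix longest paths $x_1,\dots,x_M$ in $B(C)$ and $y_1,\dots,y_\ell$ in $B(D)$. For $1\le i,j\le\lceil\ell/2\rceil$ let $H=H(G,i,j)$ be obtained by joining the blobs $x_i$ and $y_j$ by an edge $e$. Thus $d(G)=\lceil\ell/2\rceil^2$. Let $H_0$ be the component of $H$ that contains $e$; by \eqref{eq:join}, $B(H_0)$ is $B(C)\cup B(D)$ with the edge $x_iy_j$ added.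

\emph{Longest paths.} We have $i,j\le(\ell+1)/2\le(M+1)/2$, so by Lemma~\ref{lem:ecc} the longest paths starting at $x_i$ in $B(C)$ and at $y_j$ in $B(D)$ have $M-i+1$ and $p:=\ell-j+1$ nodes. Their sum is at least $M+\ell+2-2\lceil\ell/2\rceil\ge M+1$. By Lemma~\ref{lem:glue},
\begin{equation}\label{eq:spanlong}
L(H_0)=(M-i+1)+(\ell-j+1)>M,
\end{equation}
and every longest path of $B(H_0)$ consists of $p$ nodes of $B(D)$, the edge $e$, and nodes of $B(C)$. The other components of $H$ are components of $G$, with spans between $2t$ and $M$. Hence $H\in\mathcal U_m$, and $H_0$ is the only component of $H$ of largest span. This is why $C$ was taken of largest span: the graph $H$ itself shows in which component to look for $e$.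

\emph{Recovery.} Fix $H\in\mathcal U_m$ produced by at least one move. Let $H_0$ be its component of largest span and fix a longest path $Q$ of $B(H_0)$. To each move $(G,i,j)$ producing $H$ assign the end of $Q$ that lies in $B(D)$ and the number $p$. These data determine the move. Indeed, $e$ is the $p$-th edge of $Q$ from that end, and $G=H-e$. The component of $H_0-e$ on the side of the given end is $D$ and the other is $C$, which gives $\ell=L(D)$ and $M=L(C)$. Finally $j=\ell+1-p$, and $i=M+\ell+2-j-L(H_0)$ by \eqref{eq:spanlong}.

\emph{Counting.} For every move, $\ell\ge p$ because $j\ge1$, $\ell\ge2t$, and $p\ge\ell-\lceil\ell/2\rceil+1=\lfloor\ell/2\rfloor+1\ge t+1$. So $d(G)\ge t^2$ always, and $d(G)\ge\lceil p/2\rceil^2$. We use the first bound for $t+1\le p\le2t$, which is $t$ values of $p$, and the second for $p>2t$, where each integer $u>t$ equals $\lceil p/2\rceil$ for two values of $p$. With the factor $2$ for the end of $Q$, the inner sum of \eqref{eq:split} for $\lambda=1$ is at most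
\[
2\Bigl[\frac{t}{t^2}+2\sum_{u>t}\frac1{u^2}\Bigr]
<2\Bigl[\frac1t+2\sum_{u>t}\Bigl(\frac1{u-\frac12}-\frac1{u+\frac12}\Bigr)\Bigr]
=2\Bigl[\frac1t+\frac2{t+\frac12}\Bigr]=q_t ,
\]
since $u^{-2}<(u^2-\frac14)^{-1}$. Only graphs $H\in\mathcal U_m$ receive weight, and the proposition follows.
\end{proof}

\section{Components of small span: all at once}\label{sec:short}

We now pass from $\mathcal A_n^\ell$ to $\mathcal A_n^{\ell+1}$ at the cost of a constant factor. A graph in $\mathcal A_n^\ell\setminus\mathcal A_n^{\ell+1}$ may have any number $N$ of components of span $\ell$. Attaching them one by one, each time without gain, would cost a factor exponential in $N$, so we attach them in a single move.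

\subsection*{The case of isolated vertices}
Let $\mathcal A$ be the class of forests and $\ell=1$, so that the components to be attached are isolated vertices. The simplest move strings them into a path and hangs this path on an end of a longest path of a component of largest span. With this move alone, $P_n$ would receive the full weight of each of the $n-1$ graphs $P_{n-N}\cup NK_1$, $1\le N\le n-1$. We need many moves for large $N$, and we get them by arranging the $N$ vertices into various rooted trees $\tau$ and hanging $\tau$ by its root. Not every $\tau$ is suitable. If five isolated vertices are arranged into a path rooted at its middle vertex and hung on a sixth vertex, the longest path of the result misses the edge by which $\tau$ hangs, and tells us nothing about it. This does not happen if the root is an end of a longest path of $\tau$.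

Take $G=P_3\cup4K_1$. The rooted trees on four nodes whose root is an end of a longest path are the path rooted at an end and the star rooted at a leaf. Hanging them on an end of $P_3$ gives $H_1=P_7$ and the tree $H_2$ consisting of a path $z_1,\dots,z_6$ and a leaf attached to $z_2$. Suppose we are given $H_2$ and $N=4$. Walk along the path from $z_1$, and let $O_j$ be the part cut off by the $j$-th edge $z_jz_{j+1}$. The parts $O_1,\dots,O_5$ have $1,3,4,5,6$ vertices. These numbers increase strictly, so at most one equals $N$; here it is $O_3$, the star rooted at its leaf $z_3$, and deleting $z_3z_4$ and the edges of $O_3$ returns $G$. Walking from $z_6$ gives parts of sizes $1,2,3,4,6$ and a second candidate, $G$ with the path as $\tau$, which is in fact not a move producing $H_2$. In any case $H$ and $N$ leave at most two candidates, and each sends a weight equal to the reciprocal of the number of available shapes.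

\subsection*{End-rooted trees}
The \emph{height} of a rooted tree $\tau$ is the largest number of nodes on a path starting at the root. We call $\tau$ \emph{end-rooted} if its root is an end of a longest path, that is, if its height equals $L(\tau)$. Let $a_N$ be the number of end-rooted trees on $N$ nodes up to isomorphism of rooted trees, and put
\[
\sigma(\lambda)=\sum_{N\ge1}\frac{\lambda^N}{a_N}.
\]

\begin{lemma}\label{lem:count}
We have $a_1=a_2=1$, $a_N\ge2^{N-3}$ for $N\ge3$, and $a_N\ge t_N$ for all $N$. Consequently $\sigma(1)\le4$, and $\sigma(\lambda)<\infty$ for $0<\lambda<1/\rho$.
\end{lemma}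

\begin{proof}
On one or two nodes there is a single rooted tree, and it is end-rooted. Rooting each unlabeled tree at an end of a longest path gives end-rooted trees with non-isomorphic underlying trees, so $a_N\ge t_N$.

Let $N\ge3$, and write $N-2$ as an ordered sum of positive integers, $N-2=\sum_{i=2}^{h-1}(1+m_i)$ with $h\ge3$ and $m_i\ge0$. There are $2^{N-3}$ such ordered sums, one for each subset of the $N-3$ gaps in a row of $N-2$ objects. Take a path $v_1,\dots,v_h$ rooted at $v_1$ and attach $m_i$ new leaves to $v_i$ for $2\le i\le h-1$; the tree has $h+\sum m_i=N$ nodes. Every leaf, including $v_1$ and $v_h$, is adjacent to some $v_i$ with $2\le i\le h-1$. A longest path joins two leaves, adjacent to $v_i$ and $v_j$ with $i\le j$ say, and has $j-i+3\le h$ nodes. So $v_1,\dots,v_h$ is a longest path and the tree is end-rooted. The nodes at distance $i$ from the root are $v_{i+1}$ and the $m_i$ new leaves at $v_i$, so the rooted tree determines the numbers $1+m_i$. Hence $a_N\ge2^{N-3}$.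

It follows that $\sigma(1)\le1+1+\sum_{N\ge3}2^{-(N-3)}=4$. Also $\sigma(\lambda)\le\sum_N\lambda^N/t_N$, and by \eqref{eq:otter} the ratio of consecutive terms tends to $\lambda\rho<1$.
\end{proof}

\subsection*{General span}
For $\ell>1$ the nodes of $\tau$ are replaced by components of span $\ell$, and a new difficulty appears: in the part cut off, the added edges must be distinguished from the bridges that were there before. We enter each component at one end of a longest path of its bridge tree and leave it at the other end. Since all these components have the \emph{same} span $\ell$, the added edges then occur exactly when the distance from the root passes a multiple of $\ell$ (Figure~\ref{fig:levels}). This is the reason for treating one value of the span at a time.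

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {0.5,3.5,6.5} \draw[dotted] (\x,-1.3)--(\x,1.7);
\draw (-3,0)--(0,0) (-1,0)--(-2,0.7);
\draw (1,0)--(3,0) (2,0)--(3,-0.7);
\draw (4,0)--(6,0);
\draw (7,0.6)--(9,0.6) (8,0.6)--(9,1.2);
\draw (7,-0.6)--(9,-0.6);
\draw[very thick,dashed] (0,0)--(1,0) (3,0)--(4,0) (6,0)--(7,0.6) (6,0)--(7,-0.6);
\foreach \x/\y in {-3/0,-2/0,-1/0,0/0,-2/0.7,1/0,2/0,3/0,3/-0.7,4/0,5/0,6/0,7/0.6,8/0.6,9/0.6,9/1.2,7/-0.6,8/-0.6,9/-0.6}
  \fill (\x,\y) circle (2pt);
\foreach \x in {1,...,9} \node at (\x,-1.6) {\small $\x$};
\node at (-0.4,-1.6) {\small level};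
\node at (0,-0.35) {\small $q$};
\node at (1,-0.35) {\small $u_1$};
\node at (3,0.3) {\small $w_1$};
\node at (0.72,0.28) {\small $e$};
\node at (-1.5,-0.6) {\small $B(C)$};
\node at (2,0.7) {\small $B(D_1)$};
\node at (5,0.7) {\small $B(D_2)$};
\node at (7.7,1.2) {\small $B(D_3)$};
\node at (8,-1.05) {\small $B(D_4)$};
\end{tikzpicture}
\caption{Four components $D_1,\dots,D_4$ of span $\ell=3$ are attached to a component $C$ in the shape of the rooted tree with root $1$, its child $2$, and the children $3,4$ of $2$. The picture shows the bridge tree of the result, with the added edges dashed. The level of a node is the number of nodes on its path to $u_1$; to the right of $e$, the added edges are exactly the edges from level $3$ to level $4$ and from level $6$ to level $7$.}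
\label{fig:levels}
\end{figure}

\begin{proposition}\label{prop:short}
For all $\ell\ge1$ and all $\lambda>0$ with $\sigma(\lambda)<\infty$,
\[
W_\lambda(\mathcal A_n^{\ell})\le\bigl(1+2\sigma(\lambda)\bigr)\,W_\lambda(\mathcal A_n^{\ell+1}).
\]
\end{proposition}

\begin{proof}
\emph{The moves.} Let $G\in\mathcal S:=\mathcal A_n^\ell\setminus\mathcal A_n^{\ell+1}$. Then $G$ is disconnected, all its components have span at least $\ell$, and some component has span $\ell$. Choose a component $C$ of largest span $M$, and let $D_1,\dots,D_N$ be all components other than $C$ of span $\ell$. Here $N\ge1$: if $M>\ell$, a component of span $\ell$ is not $C$, and if $M=\ell$, all of the at least two components have span $\ell$. In each $B(D_a)$ fix a longest path, with ends $u_a$ and $w_a$ (equal if $\ell=1$), and let $q$ be an end of a longest path of $B(C)$.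

For each isomorphism type of end-rooted tree on $N$ nodes fix a copy $\tau$ with node set $\{1,\dots,N\}$; let $r$ be its root and $h$ its height. For each parent $a$ and child $b$ in $\tau$ join the blobs $w_a$ and $u_b$, and join $u_r$ and $q$ by an edge $e$. The $N$ added edges form a tree on the components $C,D_1,\dots,D_N$, so each of them joins two different components at the moment it is added. This defines the move $(G,\tau)$ and the graph $H=H(G,\tau)$, with $d(G)=a_N$ and $\kappa(G)=\kappa(H)+N$. Let $H_0$ be the component of $H$ containing $C$ and let $T=B(H_0)$. By \eqref{eq:join}, $T-e$ has two components, $B(C)$ and a tree $O$ made of the trees $B(D_a)$ and the added edges other than $e$.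

\emph{Levels.} The \emph{level} of a node of $O$ is the number of nodes on the path from $u_r$ to it, and the \emph{depth} of a node of $\tau$ is the number of nodes on the path from $r$ to it. We claim that if $a$ has depth $\delta$, then $u_a$ has level $(\delta-1)\ell+1$, $w_a$ has level $\delta\ell$, and all nodes of $B(D_a)$ have levels between these two numbers. The statement about $u_a$ holds for $a=r$. Suppose it holds for $a$. Paths from $u_r$ enter $B(D_a)$ through $u_a$, a path in $B(D_a)$ starting at $u_a$ has at most $\ell$ nodes, and the path from $u_a$ to $w_a$ has exactly $\ell$ nodes; this gives the other two statements for $a$. If $b$ is a child of $a$, the path to $u_b$ passes through $w_a$ last, so $u_b$ has level $\delta\ell+1$, which completes the induction.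

Call an edge of $O$ \emph{crossing} if it joins level $i\ell$ to level $i\ell+1$ for some $i\ge1$. An edge of $B(D_a)$ has both levels in $[(\delta-1)\ell+1,\delta\ell]$ and is not crossing, while an edge $w_au_b$ is crossing. So the added edges are $e$ and the crossing edges of $O$. Moreover the largest level in $O$ is $h\ell$.

\emph{Longest paths.} Let $R$ be a path in $O$. It meets each subtree $B(D_a)$ in a subpath, possibly empty, with at most $\ell$ nodes. Contracting each $B(D_a)$ to a node turns $O$ into $\tau$ and $R$ into a path of $\tau$, which has at most $L(\tau)=h$ nodes; here we use that $\tau$ is end-rooted. Hence $L(O)\le h\ell$. A longest path of $O$ starting at $u_r$ has $h\ell$ nodes, a longest path of $B(C)$ starting at $q$ has $M$ nodes, and $h\ell+M>\max(h\ell,M)$. By Lemma~\ref{lem:glue}, $L(H_0)=h\ell+M$, and every longest path of $T$ consists of $h\ell$ nodes of $O$, the edge $e$, and $M$ nodes of $B(C)$. The other components of $H$ are components of $G$ different from $C,D_1,\dots,D_N$, so their spans lie between $\ell+1$ and $M$. Since $L(H_0)\ge\ell+M$, we conclude that $H\in\mathcal A_n^{\ell+1}$ and that $H_0$ is the only component of $H$ of largest span.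

\emph{Recovery.} Fix $H\in\mathcal A_n^{\ell+1}$ and $N\ge1$. We claim that at most two moves $(G,\tau)$ with $\tau$ on $N$ nodes produce $H$. Suppose there is one. Let $H_0$ be the component of $H$ of largest span, $T=B(H_0)$, and fix a longest path $Q$ of $T$. To each such move assign the end of $Q$ that lies in $O$; we show that this end determines the move. Write $Q=(z_1,\dots,z_s)$ with $z_1$ the given end. The height $h$ is not known, so we consider all its possible values. For $j\ge1$ with $j\ell<s$ let
\begin{itemize}
\item $f_j$ be the edge $z_{j\ell}z_{j\ell+1}$;
\item $O_j$ be the component of $T-f_j$ containing $z_1$, with levels counted from $z_{j\ell}$, which has level $1$;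
\item $X_j$ be the set consisting of $f_j$ and all edges of $O_j$ joining levels $i\ell$ and $i\ell+1$ for some $i\ge1$.
\end{itemize}
These objects depend only on $H$, $\ell$, $Q$ and its direction. The first $h\ell<s$ nodes of $Q$ are its nodes in $O$, so $e=f_h$, $u_r=z_{h\ell}$ and $O=O_h$. Therefore $X_h$ is the set of added edges, and $|X_h|=N$.

The sets $X_j$ increase strictly. In $O_{j+1}$ the levels are counted from $z_{(j+1)\ell}$, so $z_{j\ell+1}$ has level $\ell$ and $z_{j\ell}$ has level $\ell+1$; thus $f_j\in X_{j+1}$. The path from $z_{(j+1)\ell}$ to a node of $O_j$ runs along $Q$ through $f_j$, so the level of that node in $O_{j+1}$ is $\ell$ plus its level in $O_j$; thus the other edges of $X_j$ also belong to $X_{j+1}$. Finally $f_{j+1}\in X_{j+1}$ is neither $f_j$ nor an edge of $O_j$, so $f_{j+1}\notin X_j$.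

Hence $h$ is the only $j$ with $|X_j|=N$. This determines $X_h$ and $G=H-X_h$. It also determines the isomorphism type of $\tau$: its nodes are the components of $O_h-X_h$, its edges are the edges of $X_h\setminus\{f_h\}$, and its root is the component containing $z_{h\ell}$. As $Q$ has at most two ends, the claim follows.

\emph{Counting.} A move with $\tau$ on $N$ nodes contributes $\lambda^{\kappa(H)+N}/a_N$ to the inner sum of \eqref{eq:split}, so that sum is at most $\lambda^{\kappa(H)}\sum_N2\lambda^N/a_N$. Only graphs $H\in\mathcal A_n^{\ell+1}$ receive weight, hence $W_\lambda(\mathcal S)\le2\sigma(\lambda)W_\lambda(\mathcal A_n^{\ell+1})$. Adding $W_\lambda(\mathcal A_n^{\ell+1})$ to both sides gives the proposition.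
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

Let $t\ge1$ and $\lambda>0$ satisfy $\sigma(\lambda)<\infty$ and $\lambda q_t<1$. Proposition~\ref{prop:long} gives $W_1(\mathcal U_m)\le q_t^{\,m-1}W_1(\mathcal C_n)$, and therefore
\[
W_\lambda(\mathcal A_n^{2t})=\sum_{m\ge1}\lambda^mW_1(\mathcal U_m)\le\frac{\lambda}{1-\lambda q_t}\,W_1(\mathcal C_n).
\]
Applying Proposition~\ref{prop:short} for $\ell=1,\dots,2t-1$, we obtain
\begin{equation}\label{eq:master}
W_\lambda(\mathcal A_n)\le\bigl(1+2\sigma(\lambda)\bigr)^{2t-1}\frac{\lambda}{1-\lambda q_t}\,W_1(\mathcal C_n).
\end{equation}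

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $v\equiv1$ and $\lambda=1$. By Lemma~\ref{lem:count}, $1+2\sigma(1)\le9$. Take $t=6$, for which $q_6=\frac13+\frac8{13}=\frac{37}{39}$. (This is the smallest possible choice: $q_t$ decreases in $t$ and $q_5=\frac{62}{55}>1$.) Then \eqref{eq:master} reads $|\mathcal A_n|\le9^{11}\cdot\frac{39}2\,|\mathcal C_n|$.
\end{proof}

Otter's theorem was not used in this proof. The bound $a_N\ge2^{N-3}$ makes $\sigma(\lambda)$ finite for $\lambda<2$, and the bound $a_N\ge t_N$ is needed only to reach all $\lambda<1/\rho$.

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]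
Let $0<\lambda<1/\rho$. Then $\sigma(\lambda)<\infty$ by Lemma~\ref{lem:count}. Choose an integer $t\ge\max(1,12\lambda)$, so that $\lambda q_t<6\lambda/t\le\frac12$. By \eqref{eq:master}, the inequality holds with $C(\lambda)=2\lambda(1+2\sigma(\lambda))^{2t-1}$, which depends only on $\lambda$.

Now let $\lambda\ge1/\rho$, let $\mathcal A$ be the class of forests and $v\equiv1$, so that $|\mathcal C_n|=t_n$. Fix $J\ge1$ and let $n>J$. For $0\le j<J$ consider the $t_{n-j}$ forests consisting of a tree on $n-j$ vertices and $j$ isolated vertices. The tree has at least two vertices, so $j$ is the number of isolated vertices of the forest, and all these forests are distinct. By \eqref{eq:otter}, $t_{n-j}/t_n\to\rho^j$, and hence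
\[
\frac1{t_n}\sum_{G\in\mathcal A_n}\lambda^{\kappa(G)}\ \ge\ \sum_{j<J}\lambda^{j+1}\frac{t_{n-j}}{t_n}\ \longrightarrow\ \lambda\sum_{j<J}(\lambda\rho)^j\ \ge\ \lambda J\qquad(n\to\infty).
\]
Since $J$ is arbitrary,
\begin{equation}\label{eq:sharp}
\frac1{t_n}\sum_{G\in\mathcal A_n}\lambda^{\kappa(G)}\to\infty\qquad(n\to\infty),
\end{equation}
and no constant $C(\lambda)$ exists.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conseq}]
(a) Put $C'(\lambda)=\max(C(\lambda),1)$. For $\lambda<1$ the bound holds because $C'(\lambda)\lambda^{-m}\ge1$. For $1\le\lambda<1/\rho$, Theorem~\ref{thm:weighted} with $v\equiv1$ gives $E\,\lambda^{\kappa(G)}\le C(\lambda)|\mathcal C_n|/|\mathcal A_n|\le C(\lambda)$, and Markov's inequality gives $P(\kappa(G)\ge m)\le P(\lambda^{\kappa(G)}\ge\lambda^m)\le C(\lambda)\lambda^{-m}$.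

Let $f_n$ be the number of unlabeled forests on $n$ vertices. For $n>m$, the $t_{n-m}$ forests made of a tree on $n-m$ vertices and $m$ isolated vertices have $m+1$ components, so
\[
P(\kappa(G)\ge m+1)\ \ge\ \frac{t_{n-m}}{f_n}=\frac{t_{n-m}}{t_n}\cdot\frac{t_n}{f_n}.
\]
The first factor tends to $\rho^m$, and the second is at least $c=\frac2{39\cdot9^{11}}$ by Theorem~\ref{thm:main}. A bound $P(\kappa(G)\ge m)\le C'\lambda^{-m}$ valid for all $m$ and $n$ would give $c(\lambda\rho)^m\le C'/\lambda$ for all $m$, which is false for $\lambda>1/\rho$.

(b) For $s\ge1$ the weight $v(G)=s^{e(G)}$ is monotone, and Theorem~\ref{thm:weighted} with $\lambda=1$ shows that $G$ is connected with probability at least $1/C(1)$. For $s<1$ this weight decreases when an edge is added, and we move the loss into the factor $\lambda^{\kappa(G)}$. Adding an edge between two components leaves $e(G)+\kappa(G)$ unchanged, so $v(G)=s^{e(G)+\kappa(G)}$ is a monotone weight, and $s^{e(G)}=v(G)\lambda^{\kappa(G)}$ with $\lambda=1/s$. If $\rho<s<1$, then $\lambda<1/\rho$, and since $v(G)=s\cdot s^{e(G)}$ on $\mathcal C_n$, Theorem~\ref{thm:weighted} gives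
\[
\sum_{G\in\mathcal A_n}s^{e(G)}\le sC(1/s)\sum_{G\in\mathcal C_n}s^{e(G)} .
\]
So $G$ is connected with probability at least $1/(sC(1/s))$. If $0<s\le\rho$ and $\mathcal A$ is the class of forests, then $e(G)+\kappa(G)=n$, the probabilities are proportional to $\lambda^{\kappa(G)}$ with $\lambda=1/s\ge1/\rho$, and the probability of being connected is $\lambda t_n/\sum_{G\in\mathcal A_n}\lambda^{\kappa(G)}$. This tends to $0$ by \eqref{eq:sharp}.
\end{proof}

\section{Limits on further strengthening}\label{sec:limits}

\subsection*{The best constant}
Forests on seven vertices bound the constant from above. An unlabeled forest is a multiset of unlabeled trees, so $F(x)=\sum_{n\ge0}f_nx^n=\prod_{d\ge1}(1-x^d)^{-t_d}$ with $f_0=1$. Taking the logarithmic derivative gives $xF'(x)/F(x)=\sum_d dt_dx^d/(1-x^d)=\sum_kc_kx^k$ with $c_k=\sum_{d\mid k}dt_d$, and comparing coefficients gives the recursion $nf_n=\sum_{k=1}^nc_kf_{n-k}$. From $t_1,\dots,t_7=1,1,1,2,3,6,11$ we get $c_1,\dots,c_7=1,3,4,11,16,42,78$, and then $f_1=1$ and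
\begin{align*}
2f_2&=1+3=4, & 5f_5&=6+9+8+11+16=50,\\
3f_3&=2+3+4=9, & 6f_6&=10+18+12+22+16+42=120,\\
4f_4&=3+6+4+11=24, & 7f_7&=20+30+24+33+32+42+78=259 .
\end{align*}
So $f_1,\dots,f_7=1,2,3,6,10,20,37$, and $11$ of the $37$ forests on seven vertices are connected. The optimal constant $c$ in the conjecture therefore lies in the interval $\bigl[\frac2{39\cdot9^{11}},\frac{11}{37}\bigr]$.

\subsection*{Vertices outside the largest component}
Corollary~\ref{cor:conseq}(a) controls the number of components uniformly in $\mathcal A$ and $n$. The number of vertices outside a largest component admits no such control. Let $\mathcal A$ consist of $K_a\cup K_a$ and of the graph obtained from it by adding one edge between the two copies. All choices of that edge give isomorphic graphs, and the result is connected, so $\mathcal A$ is bridge-addable and has exactly two unlabeled graphs on $n=2a$ vertices. With probability $1/2$, exactly $n/2$ vertices lie outside a largest component.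

\begin{thebibliography}{9}

\bibitem{Problems}
\emph{Open Problems}, \texttt{https://web.math.princeton.edu/\~{}pds/barbados2014/prob.pdf}.

\bibitem{Otter}
Otter, \emph{The number of trees}, Ann. of Math. 49 (1948).

\end{thebibliography}
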